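\title{A two-sided subadditivity inequality for concave functions of matrices}

\begin{abstract}
Let $f$ be a non-decreasing concave function on $[0,\infty)$ with $f(0)\ge 0$, and let $A,B$ be positive semidefinite matrices. We prove that there are unitaries $U,V$ with $0\le f(A+B)-Vf(B)V^*\le Uf(A)U^*$. The upper bound alone is a theorem of Aujla and Bourin. The lower bound is obtained from it by an interpolation property of spectra: if $X=Q_0+P_0$ with $P_0\ge0$, then every spectrum between those of $Q_0$ and $X$ is the spectrum of some $Q\le X$ for which the eigenvalues of $X-Q$ are at most those of $P_0$. We also treat sums of several matrices and show that, among functions with $f(0)=0$, the inequality characterizes the non-decreasing concave ones.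
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $f$ be a concave function on $[0,\infty)$ with $f(0)\ge0$. For $a,b\ge0$ with $a+b>0$, concavity gives $f(a)\ge\frac{a}{a+b}f(a+b)$ and $f(b)\ge\frac{b}{a+b}f(a+b)$, and adding these we get $f(a+b)\le f(a)+f(b)$. If $f$ is also non-decreasing, the increment of $f$ is bounded on both sides:
\begin{equation}\label{eq:scalar}
0\le f(a+b)-f(b)\le f(a).
\end{equation}
This paper is about the matrix form of \eqref{eq:scalar}.

Let $\mathbb{M}_n$ be the algebra of $n\times n$ complex matrices and $\mathbb{M}_n^+$ the set of positive semidefinite matrices in it. For Hermitian $X,Y$ we write $X\le Y$ if $Y-X\in\mathbb{M}_n^+$. If $H=\sum_j h_je_je_j^*$ with $h_j\ge0$ and $(e_j)$ an orthonormal basis, then $f(H)=\sum_jf(h_j)e_je_j^*$; this needs no continuity of $f$. The function $f$ is \emph{operator monotone} on $[0,\infty)$ if $f(A)\le f(B)$ whenever $0\le A\le B$, in every dimension; $\sqrt t$ is an example.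

When $A,B\in\mathbb{M}_n^+$ commute, they are diagonal in a common basis, and \eqref{eq:scalar} gives $0\le f(A+B)-f(B)\le f(A)$. For general $A$ and $B$ the upper bound survives if the two terms on the right of the subadditivity inequality may be rotated independently.

\begin{theorem}[Aujla--Bourin; see {\cite[Theorem 1.1]{SICO}}]\label{thm:AB}
Let $f$ be a monotone concave function on $[0,\infty)$ with $f(0)\ge0$, and let $A,B\in\mathbb{M}_n^+$. Then, for some unitaries $U,V\in\mathbb{M}_n$,
\[
f(A+B)\le Uf(A)U^*+Vf(B)V^* .
\]
\end{theorem}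

One cannot take $U=V$ here, even for $f(t)=\sqrt t$. Indeed, let $A=uu^*$ and $B=vv^*$ with unit vectors $u,v\in\mathbb{C}^2$ and $\gamma=|u^*v|\in(0,1)$. The smaller eigenvalue of $\sqrt A+\sqrt B=A+B$ is $1-\gamma$, and that of $\sqrt{A+B}$ is the larger number $\sqrt{1-\gamma}$.

Write the inequality of Theorem~\ref{thm:AB} as $f(A+B)-Vf(B)V^*\le Uf(A)U^*$. In \cite[Question 1.4]{SICO} it is asked whether $U$ and $V$ can be chosen so that the left side is also positive semidefinite, and in particular whether this is possible when $f$ is operator monotone. The function must then be non-decreasing, since for $f(t)=-t$ the lower bound fails already for scalars; a concave function on $[0,\infty)$ is non-decreasing with $f(0)\ge0$ exactly when it is non-negative. The answer is yes in this whole class.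

\begin{theorem}\label{thm:main}
Let $f$ be non-decreasing and concave on $[0,\infty)$ with $f(0)\ge0$, and let $A,B\in\mathbb{M}_n^+$. Then there are unitaries $U,V\in\mathbb{M}_n$ with
\begin{equation}\label{eq:main}
0\le f(A+B)-Vf(B)V^*\le Uf(A)U^* .
\end{equation}
In particular, this holds for every operator monotone $f$ on $[0,\infty)$ with $f(0)\ge0$.
\end{theorem}

Each inequality in \eqref{eq:main} can be arranged by itself. Theorem~\ref{thm:AB} gives the upper one. The lower one holds for the $V$ that aligns the eigenvectors of $f(B)$ with those of $f(A+B)$ in decreasing order of the eigenvalues, and for operator monotone $f$ it also holds with $V=I$. The difficulty is to find one $V$ that serves both sides. The unitary orbit of $f(B)$ is not convex, so two partial solutions cannot be averaged, and the following example shows that both natural choices for the lower bound can violate the upper one.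

\begin{example}\label{ex:sqrt}
Let $f(t)=\sqrt t$, $A=\begin{pmatrix}1&1\\1&1\end{pmatrix}$ and $B=\begin{pmatrix}1&0\\0&0\end{pmatrix}$. Then $\sqrt B=B$, the matrix $\sqrt A$ has eigenvalues $\sqrt2$ and $0$, and
\[
X:=\sqrt{A+B}=\frac1{\sqrt5}\begin{pmatrix}3&1\\1&2\end{pmatrix},
\]
as one sees by squaring. The trace of $X$ is $\sqrt5$ and its determinant is $1$, so its eigenvalues are $\frac12(\sqrt5\pm1)$. A positive semidefinite matrix below $U\sqrt AU^*$ vanishes on the kernel of $U\sqrt AU^*$, so \eqref{eq:main} forces $X-VBV^*$ to be singular. For $V=I$ the determinant of $X-B$ is $\frac65-\frac2{\sqrt5}-\frac15=1-\frac2{\sqrt5}>0$. For the aligning $V$, the matrix $X-VBV^*$ has eigenvalues $\frac12(\sqrt5+1)-1$ and $\frac12(\sqrt5-1)-0$, so it equals $\frac12(\sqrt5-1)I$. Both choices fail; in particular a rotation $V\ne I$ is needed even for $\sqrt t$. A good $V$ exists, but it has to solve an equation. Write $VBV^*=uu^*$ with a unit vector $u$; then $\det(X-uu^*)=1-u^*X^{-1}u$. The number $1$ lies between the eigenvalues $\frac12(\sqrt5\pm1)$ of $X^{-1}$, so $u^*X^{-1}u=1$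 for some unit vector $u$, and then $X-uu^*$ has eigenvalues $\sqrt5-1<\sqrt2$ and $0$.
\end{example}

The only result from the literature that we use is Theorem~\ref{thm:AB}. With it, Section~\ref{sec:reduction} removes the function $f$ and reduces Theorem~\ref{thm:main} to an interpolation property of spectra of Hermitian matrices, Proposition~\ref{prop:interp}. Section~\ref{sec:two} works out the $2\times2$ case that shows the main mechanism, and Section~\ref{sec:proof} gives the proof, by a maximization and a perturbation argument. Section~\ref{sec:more} extends Theorem~\ref{thm:main} to several matrices and proves a converse.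

\section{Facts about eigenvalues}\label{sec:facts}

For a Hermitian $n\times n$ matrix $H$, let $\lambda_1(H)\ge\dots\ge\lambda_n(H)$ be its eigenvalues with multiplicity and $\lambda(H)=(\lambda_j(H))_{j}$. Inequalities between vectors are componentwise. Two Hermitian matrices are unitarily equivalent exactly when they have the same $\lambda$. We use three standard facts.

\begin{itemize}
\item[(W)] If $H\le H'$, then $\lambda(H)\le\lambda(H')$; this follows from the formula $\lambda_j(H)=\max_{\dim E=j}\min_{u\in E,\,\|u\|=1}u^*Hu$. Conversely, if $\lambda(H)\le\lambda(H')$, then $H\le UH'U^*$ for the unitary $U$ that takes the $j$-th eigenvector of $H'$ to the $j$-th eigenvector of $H$ for every $j$.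
\item[(C)] Each $\lambda_j$ is continuous: (W) applied to $H\le H'+\|H-H'\|I$ and to the symmetric inequality gives $|\lambda_j(H)-\lambda_j(H')|\le\|H-H'\|$.
\item[(S)] Let $T(z)$ be a Hermitian matrix depending smoothly on a parameter $z$ in a finite-dimensional real space, with $T(0)=\operatorname{diag}(x_k)$ and the $x_k$ distinct. Then near $z=0$ the eigenvalues of $T(z)$ are smooth functions $\xi_k(z)$ with $\xi_k(0)=x_k$, and for the derivative at $0$ in any direction, $\dot\xi_k=\dot T_{kk}$.
\end{itemize}
In (S), smoothness is the implicit function theorem applied to the simple root $x_k$ of $\det(T(z)-\xi)$. The adjugate of $T(0)-x_k$ is $\prod_{l\ne k}(x_l-x_k)\,e_ke_k^*$, so differentiating $\det(T(z)-\xi_k(z))=0$ gives $(\dot T_{kk}-\dot\xi_k)\prod_{l\ne k}(x_l-x_k)=0$.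

The last sentence of Theorem~\ref{thm:main} rests on the following standard fact.

\begin{lemma}\label{lem:opmon}
An operator monotone function $f$ on $[0,\infty)$ is non-decreasing and concave.
\end{lemma}

\begin{proof}
The case $n=1$ says that $f$ is non-decreasing. Let $\lambda>\mu\ge0$ and $0<t'<t<1$, and put $m_r=r\lambda+(1-r)\mu$. Let $A=\operatorname{diag}(\lambda,\mu)$, let $u=(\sqrt{t'},\sqrt{1-t'})^T$, let $u'$ be a unit vector orthogonal to $u$, and let $B=m_tuu^*+Mu'u'^*$ with $M>0$. In the basis $(u,u')$ the first diagonal entry of $B-A$ is $m_t-m_{t'}>0$, the off-diagonal entry does not depend on $M$, and the second diagonal entry tends to $\infty$ with $M$. So $A\le B$ for large $M$, and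
\[
t'f(\lambda)+(1-t')f(\mu)=u^*f(A)u\le u^*f(B)u=f(m_t).
\]
Let $t'\uparrow t$.
\end{proof}

\section{Reduction to an interpolation property of spectra}\label{sec:reduction}

Put $X=f(A+B)$. Theorem~\ref{thm:AB} lets us write $X=Q_0+P_0$, where $P_0$ is a rotated copy of $f(A)$ and $Q_0=X-P_0$ lies below a rotated copy of $f(B)$. This decomposition has everything we want, except that the eigenvalues of $Q_0$ are only bounded by those of $f(B)$ and need not equal them. So we want to raise the eigenvalues of $Q_0$ to prescribed values, at the expense of $P_0$, without changing the sum.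

\begin{proposition}\label{prop:interp}
Let $Q_0,P_0$ be Hermitian $n\times n$ matrices with $P_0\ge0$, and let $X=Q_0+P_0$. Let $y_1\ge\dots\ge y_n$ satisfy $\lambda(Q_0)\le y\le\lambda(X)$. Then there is a Hermitian matrix $Q$ with
\[
\lambda(Q)=y,\qquad Q\le X,\qquad\lambda(X-Q)\le\lambda(P_0).
\]
\end{proposition}

The condition $y\le\lambda(X)$ is necessary by (W). For $n=1$ the condition $\lambda(Q_0)\le y$ is necessary too, and $Q=y$ is the solution. For $n>1$ the matrices $Q_0+tP_0$, $0\le t\le1$, solve the problem along one curve of vectors $y$ from $\lambda(Q_0)$ to $\lambda(X)$; the proposition says that every decreasing vector between the two endpoints is reached. It yields an exact criterion for two-sided bounds.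

\begin{theorem}\label{thm:criterion}
Let $X,Y,Z$ be Hermitian $n\times n$ matrices with $Z\ge0$. The following are equivalent:
\begin{enumerate}
\item[(1)] $0\le X-VYV^*\le UZU^*$ for some unitaries $U,V$;
\item[(2)] $\lambda(Y)\le\lambda(X)$, and $X\le V_0YV_0^*+U_0ZU_0^*$ for some unitaries $U_0,V_0$.
\end{enumerate}
\end{theorem}

\begin{proof}
If (1) holds, then $VYV^*\le X$ gives $\lambda(Y)\le\lambda(X)$ by (W), and the upper bound is the second part of (2). Suppose (2) holds. Put $P_0=U_0ZU_0^*\ge0$, $Q_0=X-P_0$ and $y=\lambda(Y)$. Since $Q_0\le V_0YV_0^*$, (W) gives $\lambda(Q_0)\le y$. Let $Q$ be as in Proposition~\ref{prop:interp}. Then $Q=VYV^*$ for some unitary $V$ because $\lambda(Q)=\lambda(Y)$; also $X-Q\ge0$; and $\lambda(X-Q)\le\lambda(P_0)=\lambda(Z)$ gives $X-Q\le UZU^*$ for some unitary $U$, by (W).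
\end{proof}

Thus the lower bound costs nothing beyond the necessary condition $\lambda(Y)\le\lambda(X)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $X=f(A+B)$, $Y=f(B)$ and $Z=f(A)$ in Theorem~\ref{thm:criterion}. We have $Z\ge0$ because $f\ge f(0)\ge0$. Since $B\le A+B$ and $f$ is non-decreasing,
\[
\lambda_j(Y)=f(\lambda_j(B))\le f(\lambda_j(A+B))=\lambda_j(X).
\]
The second part of (2) is Theorem~\ref{thm:AB}, and this is the only place where concavity enters. So (1) holds, which is \eqref{eq:main}. The last assertion follows from Lemma~\ref{lem:opmon}.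
\end{proof}

\section{Two-by-two matrices}\label{sec:two}

We shall prove Proposition~\ref{prop:interp} by raising one eigenvalue of $Q$ at a time. The easy way to raise an eigenvalue is to move mass from $P$ to $Q$ along an eigenvector, as in $\operatorname{diag}(a,b)+\operatorname{diag}(p,r)=\operatorname{diag}(a,b+\varepsilon)+\operatorname{diag}(p,r-\varepsilon)$ when $r>0$. The interesting case is $r=0$. Subtracting a multiple of $I$ from $Q_0$ and $X$, we may take $b=0$:
\[
Q_0=\operatorname{diag}(a,0),\qquad P_0=\operatorname{diag}(p,0),\qquad X=\operatorname{diag}(a+p,0),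
\]
with $p>0$, $a\ne0$ and $a+p\neq0$. We want to raise the eigenvalue $0$ of $Q_0$ to $\varepsilon\in(0,p)$ and keep the eigenvalue $a$.

It is convenient to fix $Q=\operatorname{diag}(a,\varepsilon)$ and to look for $P$ such that $Q+P$ has the spectrum of $X$; a unitary conjugation then carries $Q+P$ to $X$. The conditions $P\ge0$ and $\lambda(P)\le(p,0)$ force $P$ to have rank at most one, and the trace forces $\operatorname{tr}P=p-\varepsilon$. So $P=(p-\varepsilon)vv^*$ with a unit vector $v$, and conjugating by a diagonal unitary we may take $v=(\cos\theta,\sin\theta)^T$. The remaining condition is $\det(Q+P)=\det X=0$, that is,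
\[
a\varepsilon+(p-\varepsilon)(\varepsilon\cos^2\theta+a\sin^2\theta)=0 ,
\]
or, for $\varepsilon\ne a$,
\begin{equation}\label{eq:2x2}
\sin^2\theta=\frac{\varepsilon\,(a+p-\varepsilon)}{(p-\varepsilon)(\varepsilon-a)} .
\end{equation}
For small $\varepsilon$ this reads $\varepsilon\approx\kappa\sin^2\theta$ with
\begin{equation}\label{eq:kappa2}
\kappa=-\frac{ap}{a+p}.
\end{equation}
If $a>0$ or $a+p<0$, then $\kappa<0$ and the eigenvalue cannot be raised. This agrees with the constraint $y\le\lambda(X)$, since in these cases the eigenvalue $0$ has the same rank in $Q_0$ and in $X$. If $a<0<a+p$, then $\lambda(Q_0)=(0,a)$ and $\lambda(X)=(a+p,0)$, and the proposition claims that every $\varepsilon\in(0,a+p]$ is possible. It is: for such $\varepsilon$ the numerator in \eqref{eq:2x2} is non-negative, and the denominator exceeds it by $-ap>0$. No diagonal $P$ would do when $0<\varepsilon<a+p$, because \eqref{eq:2x2} then gives $0<\sin^2\theta<1$.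

Two features persist in general. First, the gain $\varepsilon$ is of second order in the angle $\theta$, so its sign has to be computed. Second, the sign is positive exactly when the path $t\mapsto a+tp$, $0\le t\le1$, from the other entry of $Q_0$ to the other entry of $X$, crosses the level of the eigenvalue to be raised.

\section{Proof of the interpolation property}\label{sec:proof}

For a Hermitian matrix $H$ and $s\in\mathbb{R}$, let $N_H(s)$ be the number of eigenvalues of $H$ greater than $s$, counted with multiplicity. The local step is the following.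

\begin{lemma}\label{lem:raise}
Let $Q,P$ be Hermitian $n\times n$ matrices with $P\ge0$ such that $X=Q+P$ has $n$ distinct eigenvalues. Let $s$ be an eigenvalue of $Q$ with $N_Q(s)<N_X(s)$. Then for every $\eta>0$ there are $\varepsilon\in(0,\eta)$ and Hermitian matrices $Q',P'$ such that the eigenvalues of $Q'$ are those of $Q$ with one copy of $s$ replaced by $s+\varepsilon$, and
\[
P'\ge0,\qquad\lambda(P')\le\lambda(P),\qquad\lambda(Q'+P')=\lambda(X).
\]
\end{lemma}

\subsection{From the local step to the proposition}

The lemma gives no control on the size of $\varepsilon$, so iterating it might stall before reaching $y$. Compactness avoids this: we take a decomposition that cannot be improved and show that it is already the desired one.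

\begin{proof}[Proof of Proposition~\ref{prop:interp} from Lemma~\ref{lem:raise}]
Assume first that $x=\lambda(X)$ has distinct entries. Let $\mathcal S$ be the set of pairs $(Q,P)$ of Hermitian matrices with
\[
P\ge0,\qquad\lambda(P)\le\lambda(P_0),\qquad\lambda(Q)\le y,\qquad\lambda(Q+P)=x .
\]
It contains $(Q_0,P_0)$ because $\lambda(Q_0)\le y$. It is closed by (C), and it is bounded because $\|P\|\le\|P_0\|$ and $\|Q\|\le\|Q+P\|+\|P\|\le\|X\|+\|P_0\|$. Let $(Q,P)\in\mathcal S$ maximize $\operatorname{tr}Q$, and let $q=\lambda(Q)$.

Suppose $q\ne y$, and choose $i$ with $q_i<y_i$. If $l$ is the smallest index with $q_l=q_i$, then $q_l=q_i<y_i\le y_l$, so we may replace $i$ by $l$ and assume that $i=1$ or $q_{i-1}>q_i$. Put $s=q_i$. Then $N_Q(s)=i-1$, while $s<y_i\le x_i$ gives $N_{Q+P}(s)\ge i$. This is where $y\le\lambda(X)$ is used. Apply Lemma~\ref{lem:raise} with $\eta>0$ so small that $s+\eta\le y_i$ and, if $i>1$, $s+\eta\le q_{i-1}$. Then $\lambda(Q')$ is $q$ with its $i$-th entry increased by $\varepsilon$, so $\lambda(Q')\le y$ and $(Q',P')\in\mathcal S$. But $\operatorname{tr}Q'=\operatorname{tr}Q+\varepsilon$,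 which contradicts maximality. Hence $q=y$. Choose a unitary $W$ with $W(Q+P)W^*=X$. Then $WQW^*$ has spectrum $y$, and $X-WQW^*=WPW^*$ is positive semidefinite with eigenvalues at most $\lambda(P_0)$.

In the general case write $X=\sum_kx_ke_ke_k^*$ with $x_1\ge\dots\ge x_n$ and $(e_k)$ orthonormal, and for $m\ge1$ put
\[
H_m=\frac1m\sum_k(n-k)e_ke_k^*\ge0,\qquad P_m=P_0+H_m,\qquad X_m=Q_0+P_m=X+H_m .
\]
The eigenvalues $x_k+(n-k)/m$ of $X_m$ are strictly decreasing in $k$, and $\lambda(Q_0)\le y\le\lambda(X)\le\lambda(X_m)$. By the first part there are $Q_m$ with $\lambda(Q_m)=y$, $Q_m\le X_m$ and $\lambda(X_m-Q_m)\le\lambda(P_m)$. The $Q_m$ lie in a compact unitary orbit and $H_m\to0$, so by (C) any limit point $Q$ of $(Q_m)$ has the three required properties.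
\end{proof}

\subsection{Blocks and a graph Laplacian}\label{sub:blocks}

We now prove Lemma~\ref{lem:raise}. After a unitary conjugation of $Q$ and $P$ we may assume that $X=\operatorname{diag}(x_1,\dots,x_n)$ in the standard basis $(e_k)$.

It is easy to raise an eigenvalue of $Q$ and to lower $P$ by the same trace; the difficulty is that this disturbs the spectrum of the sum. To repair it we use the one move that respects all constraints on $Q$ and $P$: replace $Q$ by $e^KQe^{-K}$, with $K^*=-K$ so that $e^K$ is unitary, and leave $P$ alone. To first order this adds $[K,Q]=KQ-QK$ to $X$, so by (S) it moves $x_k$ by $[K,Q]_{kk}$. We have to know which vectors $([K,Q]_{kk})_k$ occur. If $Q$ is diagonal, as in Section~\ref{sec:two}, only the zero vector occurs. In general the answer depends on the pattern of nonzero entries of $Q$.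

Join two distinct indices $k,l\in\{1,\dots,n\}$ by an edge if $Q_{kl}\ne0$, and call the connected components of this graph \emph{blocks}. For a block $\beta$ let $H_\beta=\operatorname{span}\{e_k:k\in\beta\}$. Then $Q$, $X$ and $P=X-Q$ are direct sums of their restrictions $Q_\beta,X_\beta,P_\beta$ to the spaces $H_\beta$, and $P_\beta\ge0$. For a finite set $\beta$ let $\mathbb{R}^\beta_0=\{c\in\mathbb{R}^\beta:\sum_kc_k=0\}$. A conjugation inside $H_\beta$ preserves the trace on $H_\beta$, so it can move the eigenvalues $(x_k)_{k\in\beta}$ only in directions from $\mathbb{R}_0^\beta$. All these directions occur.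

\begin{lemma}\label{lem:laplace}
Let $\beta$ be a block. For $c\in\mathbb{R}_0^\beta$ put $K(c)=[\operatorname{diag}(c),Q_\beta]$. Then $K(c)^*=-K(c)$, and the linear map $L$ defined by $(Lc)_k=[K(c),Q_\beta]_{kk}$, $k\in\beta$, is an isomorphism of $\mathbb{R}_0^\beta$ onto itself.
\end{lemma}

\begin{proof}
The commutator of two Hermitian matrices is anti-Hermitian. From $K(c)_{kl}=(c_k-c_l)Q_{kl}$ we get
\[
(Lc)_k=\sum_{l\in\beta}\bigl(K(c)_{kl}Q_{lk}-Q_{kl}K(c)_{lk}\bigr)=2\sum_{l\in\beta}|Q_{kl}|^2(c_k-c_l),
\]
so $L$ is twice the Laplacian of the graph with edge weights $|Q_{kl}|^2$. The vector $Lc$ is real, and its entries add up to the trace of a commutator, so $Lc\in\mathbb{R}_0^\beta$. Symmetrizing in $k$ and $l$,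
\[
\sum_kc_k(Lc)_k=\sum_{k,l}|Q_{kl}|^2(c_k-c_l)^2 .
\]
If $Lc=0$, then $c_k=c_l$ along every edge, so $c$ is constant because $\beta$ is connected, and $c=0$ because its entries add up to $0$.
\end{proof}

For a block with one element, $\mathbb{R}_0^\beta=\{0\}$; the arguments below remain valid, with no parameter $c$.

The number $s$ is an eigenvalue of $Q_\beta$ for at least one block $\beta$. We distinguish two cases, according to whether such a block carries some mass of $P$.

\subsection{Case 1: moving mass inside a block}

Suppose that $s$ is an eigenvalue of $Q_\beta$ and $P_\beta\ne0$ for some block $\beta$. Then $\tau=\operatorname{tr}P_\beta>0$. Let $v\in H_\beta$ be a unit vector with $Q_\beta v=sv$. For $\varepsilon\in\mathbb{R}$ and $c\in\mathbb{R}^\beta_0$ let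
\[
T(\varepsilon,c)=e^{K(c)}(Q_\beta+\varepsilon vv^*)e^{-K(c)}+\Bigl(1-\frac\varepsilon\tau\Bigr)P_\beta .
\]
Then $T(0,0)=X_\beta$, and $\operatorname{tr}T(\varepsilon,c)=\operatorname{tr}X_\beta$ because the first term gains $\varepsilon$ in trace and the second loses $\varepsilon$. Let $\xi_k$, $k\in\beta$, be the eigenvalue functions of $T$ given by (S). By the trace identity, $\Phi=(\xi_k-x_k)_{k\in\beta}$ takes values in $\mathbb{R}_0^\beta$. The derivative of $T$ at $(0,0)$ in the direction $\dot c$ is $[K(\dot c),Q_\beta]$, so the partial derivative of $\Phi$ in $c$ is $L$, which is invertible. By the implicit function theorem, for all small $\varepsilon$ there is $c(\varepsilon)$ with $\Phi(\varepsilon,c(\varepsilon))=0$.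

Fix such an $\varepsilon$ with $0<\varepsilon<\min(\eta,\tau)$. Let $Q'$ and $P'$ be the two terms of $T(\varepsilon,c(\varepsilon))$ on $H_\beta$, and equal to $Q$ and $P$ on the other blocks. Adding $\varepsilon vv^*$ to $Q_\beta$ replaces one copy of $s$ by $s+\varepsilon$; we have $0\le P'\le P$, so $\lambda(P')\le\lambda(P)$ by (W); and $Q'+P'$ has the eigenvalues $x_1,\dots,x_n$. The hypothesis $N_Q(s)<N_X(s)$ was not needed in this case.

\subsection{Case 2: rotating between two blocks}

Suppose now that $P_\beta=0$ for every block $\beta$ such that $s$ is an eigenvalue of $Q_\beta$. For such a block $Q_\beta=X_\beta$ is diagonal, so the block has no edges and is a single index $\{k\}$ with $x_k=s$. Since the $x_l$ are distinct, there is exactly one such block $\{k\}$, and for every other block $\beta$ the number $s$ is an eigenvalue neither of $Q_\beta$ nor of $X_\beta$.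

The mass must now come from another block, and as in Section~\ref{sec:two} we bring it in by rotating $P$. We first carry out the rotation for an arbitrary block $\beta\ne\{k\}$ with $P_\beta\ne0$ and an arbitrary unit vector $w\in H_\beta$, and compute the second-order gain; the formula will tell us how to choose $\beta$ and $w$.

\medskip\noindent\emph{The deformation.} Work on $H_\beta\oplus\mathbb{C}e_k$. Let $R_\theta$ be the unitary with
\[
R_\theta w=\cos\theta\,w+\sin\theta\,e_k,\qquad R_\theta e_k=-\sin\theta\,w+\cos\theta\,e_k,
\]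
that fixes every vector orthogonal to $w$ and $e_k$. Let $\tau=\operatorname{tr}P_\beta>0$, and for $\theta,\varepsilon\in\mathbb{R}$ and $c\in\mathbb{R}_0^\beta$ let
\begin{equation}\label{eq:T}
T(\theta,\varepsilon,c)=\bigl(e^{K(c)}Q_\beta e^{-K(c)}\oplus(s+\varepsilon)\bigr)+\Bigl(1-\frac\varepsilon\tau\Bigr)R_\theta(P_\beta\oplus0)R_\theta^* .
\end{equation}
Then $T(0,0,0)=X_\beta\oplus s$ is diagonal with the distinct entries $x_l$, $l\in\beta'=\beta\cup\{k\}$, and $\operatorname{tr}T$ is constant. So the eigenvalue functions $\xi_l$ from (S) define a smooth map $\Phi=(\xi_l-x_l)_{l\in\beta'}$ into $\mathbb{R}_0^{\beta'}$. This time we treat $\theta$ as the free parameter and solve for $(\varepsilon,c)$; the spaces $\mathbb{R}\times\mathbb{R}_0^\beta$ and $\mathbb{R}_0^{\beta'}$ both have dimension $|\beta|$. The derivative of $T$ at the origin in the direction $(0,\dot\varepsilon,\dot c)$ is $\bigl([K(\dot c),Q_\beta]-\dot\varepsilon\tau^{-1}P_\beta\bigr)\oplus\dot\varepsilon$, so by (S)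
\[
\dot\xi_k=\dot\varepsilon,\qquad\dot\xi_l=(L\dot c)_l-\dot\varepsilon\,\tau^{-1}(P_\beta)_{ll}\quad(l\in\beta).
\]
If all of these vanish, then $\dot\varepsilon=0$, then $L\dot c=0$, and $\dot c=0$ by Lemma~\ref{lem:laplace}. The implicit function theorem gives continuous functions $\varepsilon(\theta)$ and $c(\theta)$ near $\theta=0$, vanishing at $0$, such that $T_\theta=T(\theta,\varepsilon(\theta),c(\theta))$ has the eigenvalues $x_l$, $l\in\beta'$. It remains to make $\varepsilon(\theta)$ positive.

\medskip\noindent\emph{The second-order gain.} We use that $s$ is an eigenvalue of $T_\theta$. Write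
\[
T_\theta=\begin{pmatrix}M&b\\ b^*&d\end{pmatrix}
\]
with respect to $H_\beta\oplus\mathbb{C}e_k$. As $\theta\to0$, $M\to X_\beta$, and $X_\beta-s$ is invertible; so $M-s$ is invertible for small $\theta$. If $(u,z)\neq0$ is an eigenvector for $s$, then $(M-s)u+zb=0$ and $b^*u+(d-s)z=0$. The first equation gives $u=-z(M-s)^{-1}b$, hence $z\ne0$, and the second then gives
\begin{equation}\label{eq:schur}
d-s=b^*(M-s)^{-1}b .
\end{equation}
To compute $b$ and $d$, put $p=w^*P_\beta w$ and $\alpha=1-\varepsilon(\theta)/\tau$. Since $R_\theta^*e_k=\sin\theta\,w+\cos\theta\,e_k$, we have $(P_\beta\oplus0)R_\theta^*e_k=\sin\theta\,P_\beta w$. The vector $P_\beta w-pw$ is orthogonal to $w$ and $e_k$, so $R_\theta$ fixes it, and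
\[
R_\theta P_\beta w=g_\theta+p\sin\theta\,e_k,\qquad g_\theta=P_\beta w-(1-\cos\theta)\,p\,w\in H_\beta .
\]
Therefore $b=\alpha\sin\theta\,g_\theta$ and $d=s+\varepsilon(\theta)+\alpha p\sin^2\theta$, and \eqref{eq:schur} becomes
\[
\varepsilon(\theta)=\sin^2\theta\,\bigl(\alpha^2g_\theta^*(M-s)^{-1}g_\theta-\alpha p\bigr).
\]
As $\theta\to0$ we have $\alpha\to1$, $g_\theta\to P_\beta w$ and $M\to X_\beta$, so
\begin{equation}\label{eq:kappa}
\lim_{\theta\to0}\frac{\varepsilon(\theta)}{\sin^2\theta}=\kappa(w):=(P_\beta w)^*(X_\beta-s)^{-1}P_\beta w-w^*P_\beta w .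
\end{equation}
In the setting of Section~\ref{sec:two} this is $p^2/(a+p)-p$, in agreement with \eqref{eq:kappa2}.

\medskip\noindent\emph{The choice of $\beta$ and $w$.} We need $\kappa(w)>0$, and the $2\times2$ case suggests looking for a crossing of the level $s$. The counts $N_Q(s)$ and $N_X(s)$ are sums over the blocks, so the hypothesis $N_Q(s)<N_X(s)$ gives a block $\beta$ with $N_{Q_\beta}(s)<r:=N_{X_\beta}(s)$. It is not $\{k\}$, which contributes $0$ to both counts. Then $\lambda_r(X_\beta)>s$ and $\lambda_r(Q_\beta)\le s$, and in fact $\lambda_r(Q_\beta)<s$ because $s$ is not an eigenvalue of $Q_\beta$. By (C), the function $t\mapsto\lambda_r(Q_\beta+tP_\beta)$ takes the value $s$ at some $t_0\in(0,1)$. Let $w\in H_\beta$ be a unit vector with $(Q_\beta+t_0P_\beta)w=sw$. Since $X_\beta=Q_\beta+P_\beta$, this says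
\[
(X_\beta-s)w=(1-t_0)P_\beta w,\qquad\text{that is,}\qquad(X_\beta-s)^{-1}P_\beta w=\frac{w}{1-t_0}.
\]
In particular $P_\beta w\ne0$, so $P_\beta\ne0$ and $w^*P_\beta w=\|P_\beta^{1/2}w\|^2>0$. Substituting in \eqref{eq:kappa},
\[
\kappa(w)=\Bigl(\frac1{1-t_0}-1\Bigr)w^*P_\beta w=\frac{t_0}{1-t_0}\,w^*P_\beta w>0 .
\]

\medskip\noindent\emph{Conclusion.} For small $\theta\ne0$ we have $0<\varepsilon(\theta)<\min(\eta,\tau)$. Fix such a $\theta$ and put $\varepsilon=\varepsilon(\theta)$. Let $Q'$ and $P'$ be the two terms of \eqref{eq:T} at $(\theta,\varepsilon,c(\theta))$ on $H_\beta\oplus\mathbb{C}e_k$, and equal to $Q$ and $P$ on the remaining blocks. Then $Q'$ has the eigenvalues of $Q$ with $s$ replaced by $s+\varepsilon$. The matrix $P'$ is unitarily equivalent to the matrix obtained from $P$ by multiplying $P_\beta$ by $1-\varepsilon/\tau\in(0,1)$, which lies between $0$ and $P$; so $P'\ge0$ and $\lambda(P')\le\lambda(P)$. Finally $Q'+P'$ has the eigenvalues $x_1,\dots,x_n$. This completes the proof of Lemma~\ref{lem:raise}, and with it those of Proposition~\ref{prop:interp}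 and Theorems~\ref{thm:criterion} and~\ref{thm:main}. \qed

\section{Several matrices and a converse}\label{sec:more}

For scalars, $f(a_1+\dots+a_m)$ is $f(a_1)$ plus successive increments, the $k$-th of which lies between $0$ and $f(a_k)$. Theorem~\ref{thm:main} gives the same telescoping for matrices.

\begin{theorem}\label{thm:several}
Let $f$ be as in Theorem~\ref{thm:main}, let $A_1,\dots,A_m\in\mathbb{M}_n^+$, and put $S_k=A_1+\dots+A_k$. There are matrices $0\le F_1\le F_2\le\dots\le F_m=f(S_m)$, with $F_k$ unitarily equivalent to $f(S_k)$ for every $k$, and unitaries $U_k$ with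
\[
0\le F_k-F_{k-1}\le U_kf(A_k)U_k^*\qquad(2\le k\le m).
\]
In particular, $f(A_1+\dots+A_m)=Wf(A_1)W^*+\sum_{k=2}^mD_k$ with $W$ unitary and $0\le D_k\le U_kf(A_k)U_k^*$.
\end{theorem}

\begin{proof}
We construct unitaries $W_k$ and $F_k=W_kf(S_k)W_k^*$ by downward recursion, starting from $W_m=I$. Given $W_k$ with $k\ge2$, Theorem~\ref{thm:main} with $A=A_k$ and $B=S_{k-1}$ gives unitaries $U,V$ with $0\le f(S_k)-Vf(S_{k-1})V^*\le Uf(A_k)U^*$. Conjugate by $W_k$ and put $W_{k-1}=W_kV$ and $U_k=W_kU$. At the end $F_1=W_1f(A_1)W_1^*\ge0$ because $f\ge0$. For the last assertion take $W=W_1$ and $D_k=F_k-F_{k-1}$.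
\end{proof}

The scalar inequality \eqref{eq:scalar} does not force concavity: the function $f(t)=\lceil t\rceil$ satisfies it. Already $2\times2$ matrices do force it, when $f(0)=0$.

\begin{theorem}\label{thm:converse}
Let $f:[0,\infty)\to\mathbb{R}$ with $f(0)=0$. The following are equivalent:
\begin{enumerate}
\item[(1)] for all $A,B\in\mathbb{M}_2^+$ there are unitaries $U,V$ such that \eqref{eq:main} holds;
\item[(2)] for every $n$ and all $A,B\in\mathbb{M}_n^+$ there are unitaries $U,V$ such that \eqref{eq:main} holds;
\item[(3)] $f$ is non-decreasing and concave.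
\end{enumerate}
\end{theorem}

\begin{proof}
Theorem~\ref{thm:main} gives (3)$\Rightarrow$(2), and (2) contains (1). Assume (1). With $A=aI$ and $B=bI$ the lower bound in \eqref{eq:main} reads $f(a+b)\ge f(b)$, so $f$ is non-decreasing.

Let $\lambda>\mu\ge0$, and put $a=\frac12(\lambda+\mu)$ and $\gamma=\frac{\lambda-\mu}{\lambda+\mu}\in(0,1]$. Choose unit vectors $u,v\in\mathbb{C}^2$ with $u^*v=\gamma$, and let $A=a\,uu^*$ and $B=a\,vv^*$. If $G$ is the matrix with columns $u,v$, then $uu^*+vv^*=GG^*$ has the same eigenvalues as $G^*G=\begin{pmatrix}1&\gamma\\ \gamma&1\end{pmatrix}$, namely $1\pm\gamma$. So $A+B$ has the eigenvalues $a(1\pm\gamma)$, which are $\lambda$ and $\mu$. Both $f(A)$ and $f(B)$ have trace $f(a)+f(0)=f(a)$, and the trace of the upper bound in \eqref{eq:main} gives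
\[
f(\lambda)+f(\mu)\le2f\Bigl(\frac{\lambda+\mu}2\Bigr).
\]
Thus $f$ is midpoint concave on $[0,\infty)$. Fix $\lambda>\mu\ge0$ and put $m_r=r\lambda+(1-r)\mu$. The inequality $f(m_r)\ge rf(\lambda)+(1-r)f(\mu)$ holds for $r=0$ and $r=1$, and if it holds for $r'$ and $r''$, then midpoint concavity gives it for $\frac12(r'+r'')$; so it holds for every dyadic rational $r\in[0,1]$. For $t\in(0,1)$ and dyadic $r\le t$, monotonicity gives $f(m_t)\ge f(m_r)\ge rf(\lambda)+(1-r)f(\mu)$. Letting $r\uparrow t$ shows that $f$ is concave.
\end{proof}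

\begin{remark}
The normalization $f(0)=0$ is needed in Theorem~\ref{thm:converse}. Every non-decreasing function $f:[0,\infty)\to[1,2]$, concave or not, satisfies (1) and (2). Indeed, $f(A+B)\le2I\le f(A)+f(B)$, and $\lambda(f(B))\le\lambda(f(A+B))$ as in the proof of Theorem~\ref{thm:main}, so Theorem~\ref{thm:criterion} applies with $Z=f(A)\ge0$. The function equal to $1$ on $[0,1)$ and to $2$ on $[1,\infty)$ is a non-concave example.
\end{remark}

\begin{thebibliography}{1}

\bibitem{SICO}
\emph{Subadditivity inequalities for compact operators},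
\texttt{http://\allowbreak core-cms.prod.aop.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 223D29F61734BD21EA58FE540B333224/\allowbreak S0008439500007438a.pdf/\allowbreak subadditivity-inequalities-\allowbreak for-compact-operators.pdf}

\end{thebibliography}
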